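# Skipped block lengths in modules of constant Jordan type

## 1. Can a Jordan type skip a length?

Take two commuting nilpotent matrices $X$ and $Y$ over an algebraically closed field, and suppose that all the nonzero combinations $aX+bY$ have the same Jordan form. This is a strong condition, and a natural first guess is that the block lengths cannot have gaps: if there is no block of length $i$, then there is none of length greater than $i$. Before testing the guess, let us fix the setting.

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=(\mathbb Z/p)^r$ with generators $g_1,\dots,g_r$. With $X_j=g_j-1$ we have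
$$kE\cong k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p),$$
so a finitely generated $kE$-module is a finite-dimensional $k$-space with $r$ commuting operators whose $p$-th powers are zero. For $0\ne\alpha\in\mathbb A^r(k)$ put $X_\alpha=\alpha_1X_1+\dots+\alpha_rX_r$. Since $X_\alpha^p=\sum_j\alpha_j^pX_j^p=0$, the restriction of a module $M$ to $k[X_\alpha]\cong k[t]/(t^p)$ is a direct sum of Jordan blocks $[j]=k[t]/(t^j)$ with $1\le j\le p$.

**Definition.** The *Jordan type* of $M$ at $\alpha$ is the multiset of the lengths of these blocks. The module $M$ has *constant Jordan type* if its Jordan type at $\alpha$ is the same for all $0\ne\alpha\in\mathbb A^r(k)$.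

We write $[3]^2[2]$ for two blocks of length $3$ and one of length $2$. Let us test the guess on small modules.

**Example 1.** Let $r=2$, $1\le i\le p-1$ and $M=k[X,Y]/(X,Y)^{i+1}$. This is a $kE$-module because $p\ge i+1$. A linear change of variables preserves the ideal $(X,Y)^{i+1}$, so it induces an automorphism of the algebra $M$. Choosing one that sends $X$ to $aX+bY$, we see that $aX+bY$ has the same Jordan type as $X$. Under $X$, the monomials $X^aY^b$ with fixed $b$ form one string, of length $i+1-b$, for $b=0,\dots,i$. So there is exactly one block of each length $1,2,\dots,i+1$. There is no gap, as guessed.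

**Example 2.** Here is a case of the guess that we can prove by hand. Suppose that $X,Y$ are commuting nilpotent operators on a space of dimension $L\ge 2$ and that $\dim\operatorname{Ker}(aX+bY)=1$ for all $(a,b)\ne0$. Each combination then has a single block, of length $L$, and all smaller lengths are skipped. This is impossible. Since $X$ is a single block, its commutant is $k[X]$, so $Y=cX+X^2g(X)$ for some $c\in k$ and some polynomial $g$; there is no constant term because $Y$ is nilpotent. Then $Y-cX=X^2g(X)$ has rank at most $L-2$, so its kernel has dimension at least $2$, a contradiction. Notice how the contradiction arose: we moved from $X$ to a different member of the pencil.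

**Example 3.** Now take $M=kE$ with $r=2$. The ideal $(X^p,Y^p)$ is preserved by linear changes of variables, because $(aX+bY)^p=a^pX^p+b^pY^p$. So the Jordan type is constant and equal to that at $X$, namely $[p]^p$, one string for each power of $Y$. All the lengths $1,\dots,p-1$ are skipped, and the guess is false. But the number of long blocks is $p$.

**Example 4.** Let $r=2$ and let $M=\operatorname{rad}kE$ be the span of all the monomials $X^aY^b$ other than $1$. Automorphisms of the algebra $kE$ preserve its radical, so the type is again constant. At $X$, the string for $b=0$ has lost its first vector, and the type is $[p]^{p-1}[p-1]$. For every $i\le p-2$ the length $i$ is skipped, and the number of blocks of length greater than $i$ is again $p$.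

**Example 5.** If $r=1$, then $k[t]/(t^p)$ has constant Jordan type for a trivial reason: one block of length $p$, and nothing else. Nothing can be said for $r=1$.

So the guess fails, and the examples suggest how to correct it. This is the following conjecture of Rickard (MSRI 2008), which appears in the notes "Modules of Constant Jordan Type and Vector Bundles on Projective Space": *if $r\ge2$ and there are no blocks of length $i$, where $1\le i\le p-1$, then the number of blocks of length greater than $i$ is divisible by $p$.* We shall prove it. We shall also see that, for pencils in characteristic $0$, the first guess is right.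

## 2. The two theorems

**Theorem A (Rickard's conjecture).** Let $r\ge2$, let $M$ be a finitely generated $kE$-module of constant Jordan type, and let $1\le i\le p-1$. If $M$ has no Jordan blocks of length $i$, then the number $n$ of Jordan blocks of length $>i$ is divisible by $p$.

The stronger version counts how many consecutive lengths are skipped, and does not need nilpotency.

**Theorem B.** Let $k$ be algebraically closed of any characteristic, and let $X,Y$ be commuting endomorphisms of a finite-dimensional $k$-space $V$ (not necessarily nilpotent). Let $i,q\ge1$ and $n\ge0$ be integers such that for all $(a,b)\in k^2\setminus0$, with $Z=aX+bY$, the following condition holds.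

> $(H_{i,q})$: $\dim\operatorname{Ker}Z^{i-1}$ is independent of $(a,b)$, and $\dim\operatorname{Ker}Z^m-\dim\operatorname{Ker}Z^{m-1}=n$ for $m=i,i+1,\dots,i+q$.

Then:

* If $\operatorname{char}k=0$, then $n=0$.
* If $\operatorname{char}k=p>0$, then $p^s\mid n$, where $p^s$ is the smallest power of $p$ with $p^s>q$.
* In characteristic $p$, whenever $i+q\le p^s$, the value $p^s$ is best possible: the integers $n$ that occur are exactly the non-negative multiples of $p^s$. In particular, for $E$ of rank $2$ and any $1\le i\le p-1$, the numbers $n$ occurring in Theorem A are exactly the non-negative multiples of $p$.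

To read the hypothesis, recall that $\dim\operatorname{Ker}Z^m-\dim\operatorname{Ker}Z^{m-1}$ is the number of Jordan blocks of $Z$ with eigenvalue $0$ and length at least $m$. So $(H_{i,q})$ says that $Z$ has no such blocks of lengths $i,\dots,i+q-1$, that it has exactly $n$ of length at least $i+q$, and that $\dim\operatorname{Ker}Z^{i-1}$ is constant. For example, in characteristic $2$ skipping one length gives $2\mid n$, while skipping two or three consecutive lengths gives $4\mid n$.

**The situation of Theorem A satisfies $(H_{i,1})$.** Take $V=M$, $X=X_1$, $Y=X_2$. For $(a,b)\ne0$ the operator $aX+bY$ is $X_\alpha$ with $\alpha=(a,b,0,\dots,0)\ne0$, so all the numbers $\dim\operatorname{Ker}Z^m$ are independent of $(a,b)$. Since there are no blocks of length $i$, the number of blocks of length at least $i$ equals the number of length at least $i+1$, and both equal $n$. This is $(H_{i,1})$.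

## 3. What the action of $Y$ at the single point $X$ does not give

How could one prove that an integer $n$ is divisible by $p$? The obvious plan is to find an $n$-dimensional space on which $Y$ acts with all blocks of length $p$. For $i=1$ there are two natural $n$-dimensional spaces on which $Y$ acts, $\operatorname{Ker}X$ and $M/XM$, since each has one dimension for each block of $X$. In $kE$ both work. Let us test the plan further with $p=3$, $r=2$, $i=1$.

Let $M_1=kE/\operatorname{soc}kE=k[X,Y]/(X^3,Y^3,X^2Y^2)$. The socle is the line spanned by $X^2Y^2$, and algebra automorphisms preserve it, so $M_1$ has constant Jordan type. The strings under $X$ are $(1,X,X^2)$, $(Y,XY,X^2Y)$ and $(Y^2,XY^2)$, so the type is $[3]^2[2]$ and $n=3$. The space $\operatorname{Ker}X$ has basis $X^2,\,X^2Y,\,XY^2$, and $Y$ sends $X^2\mapsto X^2Y\mapsto0$ and $XY^2\mapsto0$. So $Y$ acts on $\operatorname{Ker}X$ with blocks $[2][1]$, and the plan fails for $\operatorname{Ker}X$. For this module the other space is fine: $M_1/XM_1=k[Y]/(Y^3)$ is a single block $[3]$.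

Let $M_2=\operatorname{rad}kE$, of type $[3]^2[2]$ by Example 4, so again $n=3$. Now $\operatorname{Ker}X$ has basis $X^2,X^2Y,X^2Y^2$, a single block $[3]$ for $Y$. But $M_2/XM_2$ has basis the classes of $X,Y,Y^2$, with $Y\cdot X=XY\in XM_2$ and $Y\mapsto Y^2\mapsto 0$, so here $Y$ acts with blocks $[2][1]$.

The direct sum $M_1\oplus M_2$ has constant type $[3]^4[2]^2$ and $n=6$, and on each of the two spaces $Y$ acts with blocks $[3][2][1]$. So neither space gives $3\mid n$ by being cut into blocks of length $3$.

The plan has used the operators $X$ and $Y$ only at one point of the pencil, the point $Z=X$. There $Y$ is just some nilpotent operator on an $n$-dimensional space. Example 2 suggests that the point has to move, so we need a quantity attached to each $Z$ that sees $n$ and can be compared along the pencil. Ordinary traces are of no use for nilpotent $X$ and $Y$: on every subquotient they are zero. But a trace over a larger ring can see more.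

**Trace and determinant over a ring.** If $R$ is a commutative ring and $P$ a free $R$-module of finite rank, an $R$-linear endomorphism of $P$ has a trace and a determinant in $R$, computed from any basis. Both commute with base change: for a ring map $R\to R'$, the trace and determinant on $P\otimes_RR'$ are the images of those on $P$. For example, let $R=k[\varepsilon]/(\varepsilon^2)$ and let $P$ be free of rank $n$. Multiplication by $\varepsilon$ has trace $0$ over $k$, since it is nilpotent; over $R$ its trace is $n\varepsilon$.

So if we can find, for each $Z$, a free module of rank $n$ over $k[\varepsilon]/(\varepsilon^2)$ on which $\varepsilon$ is $Z$, and on which $X$ acts linearly, then the number $n\in k$ is visible as a trace at the point $Z=X$. Moreover $\varepsilon$ is rescaled whenever $Z$ is rescaled, and one cannot choose $Z$ on its line without rescaling as the line $kZ$ runs over the whole projective line. This is what will force the coefficient of $\varepsilon$ to be zero.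

## 4. The free module that the missing lengths produce

From here to the end of Section 6, $X,Y,V,i,q,n$ satisfy $(H_{i,q})$. The reader who wants only Theorem A should put $q=1$.

**Step 1: a free module of rank $n$ at each point.** For $Z=aX+bY$ with $(a,b)\ne0$ put
$$N(Z)=\operatorname{Ker}Z^{i+q}/\operatorname{Ker}Z^{i-1}.$$
Since $X$, $Y$, $Z$ commute, $X$ and $Y$ act on $N(Z)$. Let $\varepsilon$ act on $N(Z)$ as $Z$. As $Z^{q+1}$ maps $\operatorname{Ker}Z^{i+q}$ into $\operatorname{Ker}Z^{i-1}$, we have $\varepsilon^{q+1}=0$. The claim is:
$$N(Z)\ \text{is free of rank } n \text{ over } k[\varepsilon]/(\varepsilon^{q+1}). \tag{1}$$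
Adding the $q+1$ equations in $(H_{i,q})$ gives $\dim N(Z)=(q+1)n$. The class of $v\in\operatorname{Ker}Z^{i+q}$ is killed by $\varepsilon$ exactly when $Zv\in\operatorname{Ker}Z^{i-1}$, that is, when $v\in\operatorname{Ker}Z^i$. So the kernel of $\varepsilon$ on $N(Z)$ is $\operatorname{Ker}Z^i/\operatorname{Ker}Z^{i-1}$, of dimension $n$. Hence $N(Z)$ is a direct sum of $n$ cyclic modules $k[\varepsilon]/(\varepsilon^{j})$ with $j\le q+1$. Their lengths add up to $(q+1)n$, so each has length exactly $q+1$. This proves (1).

This is where the absence of blocks is used. In Example 1 with $i=1$ and $q=1$ we have $M=k[X,Y]/(X,Y)^2$ and $\operatorname{Ker}X^2/\operatorname{Ker}X^0=M$, of dimension $3$; the block of length $1$ spoils freeness over $k[\varepsilon]/(\varepsilon^2)$.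

## 5. The family over two charts of the projective line

**Step 2: a tool for kernels that vary with a parameter.** Kernels of matrices of polynomials behave well only if the rank does not jump. For $t_0\in k$ let $k_{t_0}=k[t]/(t-t_0)$, and for a map $f$ of free $k[t]$-modules let $f(t_0)$ be its specialization.

**Lemma 1.** Let $f:P\to P'$ be a map of finitely generated free $k[t]$-modules such that $f(t_0)$ has the same rank $c$ for every $t_0\in k$. Then $\operatorname{Ker}f$ is a direct summand of $P$ of rank $\operatorname{rk}P-c$, $\operatorname{Coker}f$ is free of rank $\operatorname{rk}P'-c$, and $\operatorname{Ker}f\otimes k_{t_0}=\operatorname{Ker}(f(t_0))$ inside $P\otimes k_{t_0}$ for all $t_0$.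

*Proof.* By the Smith normal form we may choose bases so that $f=\operatorname{diag}(d_1,\dots,d_e,0,\dots,0)$, a matrix that need not be square, with all $d_l\ne0$. The rank of $f(t_0)$ is the number of $l$ with $d_l(t_0)\ne0$. As $k$ is infinite, there is a $t_0$ that is a root of no $d_l$, and there the rank is $e$; so $c=e$. If some $d_l$ had a root, the rank there would be less than $e$. So no $d_l$ has a root, and since $k$ is algebraically closed each $d_l$ is a nonzero constant. Now $\operatorname{Ker}f$ is spanned by the basis vectors of $P$ after the first $e$, $\operatorname{Coker}f$ is free on the classes of the basis vectors of $P'$ after the first $e$, and $\operatorname{Ker}(f(t_0))$ is spanned by the specializations of the same basis vectors of $P$. $\square$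

**Step 3: the modules $N(Z)$ fit together over the line $Z=X+tY$.** We want one free module over $k[t][\varepsilon]/(\varepsilon^{q+1})$ whose fibers are the $N(X+t_0Y)$, so that traces become polynomials in $t$.

**Lemma 2.** Let $Z(t)=X+tY$ act on $V[t]=V\otimes k[t]$, let $K_m=\operatorname{Ker}(Z(t)^m)\subseteq V[t]$, and let $\mathcal N=K_{i+q}/K_{i-1}$, with $\varepsilon$ acting as $Z(t)$. Then $\mathcal N$ is a free $k[t][\varepsilon]/(\varepsilon^{q+1})$-module of rank $n$. For each $t_0\in k$ we have $\mathcal N\otimes k_{t_0}=N(Z(t_0))$, compatibly with the actions of $X$, $Y$ and $\varepsilon$.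

*Proof.* First, $\mathcal N$ as a $k[t]$-module. By $(H_{i,q})$ the dimensions of $\operatorname{Ker}Z(t_0)^{i-1}$ and $\operatorname{Ker}Z(t_0)^{i+q}$ do not depend on $t_0$, hence neither do the ranks of $Z(t_0)^{i-1}$ and $Z(t_0)^{i+q}$. By Lemma 1, $K_{i-1}$ and $K_{i+q}$ are direct summands of $V[t]$, and they specialize to $\operatorname{Ker}Z(t_0)^{i-1}$ and $\operatorname{Ker}Z(t_0)^{i+q}$ inside $V$. If $V[t]=K_{i-1}\oplus C$, then $K_{i+q}=K_{i-1}\oplus(C\cap K_{i+q})$, because $K_{i-1}\subseteq K_{i+q}$. So the sequence
$$0\to K_{i-1}\to K_{i+q}\to\mathcal N\to0$$
splits over $k[t]$. Therefore $\mathcal N$ is a direct summand of a free $k[t]$-module of finite rank, hence free, and its rank is $(q+1)n$. Tensoring the split sequence with $k_{t_0}$ gives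
$$\mathcal N\otimes k_{t_0}=\operatorname{Ker}Z(t_0)^{i+q}/\operatorname{Ker}Z(t_0)^{i-1}=N(Z(t_0)).$$
The operators $X$, $Y$ and $Z(t)$ on $V[t]$ specialize to $X$, $Y$ and $Z(t_0)$, so the actions agree.

Second, freeness over $k[t][\varepsilon]/(\varepsilon^{q+1})$. As in Step 1, $\varepsilon^{q+1}=0$ on $\mathcal N$. By (1), the map $\varepsilon:\mathcal N\to\mathcal N$ has rank $qn$ in every fiber. By Lemma 1 its cokernel $\mathcal N/\varepsilon\mathcal N$ is free over $k[t]$ of rank $(q+1)n-qn=n$. Lift a basis of it to $\mathcal N$. The lifts define a $k[t][\varepsilon]$-linear map
$$\bigl(k[t][\varepsilon]/(\varepsilon^{q+1})\bigr)^n\to\mathcal N .$$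
If $I$ is its image, then $\mathcal N=I+\varepsilon\mathcal N$. Substituting this equation into itself repeatedly gives $\mathcal N=I+\varepsilon^{q+1}\mathcal N=I$, so the map is surjective. Both sides are free over $k[t]$ of the same finite rank $(q+1)n$, and a surjection between such modules is an isomorphism. $\square$

**Step 4: the second chart and the comparison.** The line $X+tY$ misses the point $Y$ of the pencil. Exchanging the roles of $X$ and $Y$, Lemma 2 applies to $Z'(s)=sX+Y$ over $k[s]$ and gives a free $k[s][\varepsilon']/(\varepsilon'^{\,q+1})$-module $\mathcal N'$ of rank $n$ with fibers $N(Z'(s_0))$. Let $t_0\ne0$ and $s_0=t_0^{-1}$. Then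
$$Z'(s_0)=t_0^{-1}X+Y=t_0^{-1}Z(t_0).$$
The two operators differ by a nonzero scalar, so their powers have the same kernels. Hence
$$N(Z'(s_0))=N(Z(t_0))\ \text{ with the same } X,Y\text{-action},\qquad \varepsilon=t_0\,\varepsilon'. \tag{2}$$
In other words, the ring isomorphism
$$\varphi:k[\varepsilon]/(\varepsilon^{q+1})\to k[\varepsilon']/(\varepsilon'^{\,q+1}),\qquad \varepsilon\mapsto t_0\varepsilon',$$
turns one module structure into the other. A basis over one ring is a basis over the other, and the matrix of $X$ over the second ring is obtained by applying $\varphi$ to the entries of the matrix over the first. So traces and determinants correspond under $\varphi$, that is, under the substitution $\varepsilon^l=t_0^l\varepsilon'^{\,l}$.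

## 6. The trace of $X$, and then its determinant

**Proof of Theorem A.** As we saw in Section 2, $(H_{i,1})$ holds with $X=X_1$ and $Y=X_2$. So take $q=1$, $\varepsilon^2=0$.

**Step 5: the coefficient of $\varepsilon$ in the trace of $X$ is zero.** The operator $X$ commutes with $Z(t)$, so it acts $k[t][\varepsilon]$-linearly on the free module $\mathcal N$. Let $x(t)\in k[t]$ be the coefficient of $\varepsilon$ in its trace over $k[t][\varepsilon]/(\varepsilon^2)$. In the same way let $x'(s)\in k[s]$ be the coefficient of $\varepsilon'$ in the trace of $X$ on $\mathcal N'$ over $k[s][\varepsilon']/(\varepsilon'^{\,2})$. Traces commute with specialization, so $x(t_0)$ and $x'(s_0)$ are the coefficients of $\varepsilon$ and $\varepsilon'$ in the traces of $X$ on $N(Z(t_0))$ and $N(Z'(s_0))$. By (2), for $t_0\ne0$ and $s_0=t_0^{-1}$ the substitution $\varepsilon=t_0\varepsilon'$ carries the first trace to the second, so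
$$x'(t_0^{-1})=t_0\,x(t_0)\qquad\text{for all }t_0\ne0.$$
Since $k$ is infinite, this is an identity of Laurent polynomials:
$$x'(t^{-1})=t\,x(t)\quad\text{in }k[t,t^{-1}]. \tag{3}$$
The left side involves only powers $t^m$ with $m\le0$, the right side only powers with $m\ge1$. So both sides are zero, and $x=0$.

**Step 6: the same coefficient equals $n$ at $t=0$.** At $t=0$ we have $Z(0)=X$. So $X$ acts on $\mathcal N\otimes k_0=N(X)$ as $\varepsilon$. By (1) this module is free of rank $n$ over $k[\varepsilon]/(\varepsilon^2)$, so the trace of $X$ on it is $n\varepsilon$, and $x(0)=n$ in $k$. With Step 5, $n=0$ in $k$, that is, $p\mid n$. $\blacksquare$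

**Example 6.** Let $p=2$, $r=2$, $i=1$ and $M=kE=k[X,Y]/(X^2,Y^2)$, of type $[2]^2$, so $n=2$. Here $K_0=0$ and $K_2=M[t]$, so $\mathcal N=M[t]$. A basis over $k[t][\varepsilon]/(\varepsilon^2)$ is $1,Y$, with $\varepsilon\cdot1=X+tY$ and $\varepsilon\cdot Y=XY$. Thus $X\cdot 1=\varepsilon\cdot1-t\,Y$ and $X\cdot Y=\varepsilon\cdot Y$, and $X$ has trace $2\varepsilon$. On the other chart a basis is $1,X$, with $X\cdot1=X$ and $X\cdot X=0$, so the trace is $0$. Equation (3) reads $0=2t$, which is true because $2=0$ in $k$. In characteristic different from $2$ the same formula defines a commuting pair that does not satisfy $(H_{1,1})$: we have $(X+tY)^2=2tXY$, which is zero at $t=0$ and not elsewhere.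

**Proof of divisibility in Theorem B.** Now $q\ge1$ is arbitrary. The ring $k[t][\varepsilon]/(\varepsilon^{q+1})$ has room for $q$ coefficients $\varepsilon,\dots,\varepsilon^q$, and the determinant lets us use all of them.

**Step 7: all the higher coefficients of $\det(1+wX)$ are zero.** Let $w$ be an indeterminate and write
$$\det(1+wX\mid\mathcal N)=\sum_{l=0}^qD_l\,\varepsilon^l,\qquad D_l\in k[t][w],$$
$$\det(1+wX\mid\mathcal N')=\sum_{l=0}^qD'_l\,\varepsilon'^{\,l},\qquad D'_l\in k[s][w],$$
where the determinants are taken over $k[t][\varepsilon]/(\varepsilon^{q+1})[w]$ and $k[s][\varepsilon']/(\varepsilon'^{\,q+1})[w]$. Determinants commute with specialization. So (2), with $\varepsilon^l=t_0^l\varepsilon'^{\,l}$, gives $D'_l(t_0^{-1},w)=t_0^l\,D_l(t_0,w)$ for all $t_0\ne0$. As $k$ is infinite,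
$$D'_l(t^{-1},w)=t^l\,D_l(t,w)\quad\text{in }k[t,t^{-1}][w]. \tag{4}$$
For $l\ge1$ the left side has only powers $t^m$ with $m\le0$ and the right side only powers with $m\ge1$. Hence $D_l=0$ for $1\le l\le q$.

**Step 8: at $t=0$ these coefficients are binomial.** On $N(X)$, free of rank $n$, the operator $1+wX$ is multiplication by $1+w\varepsilon$, with determinant $(1+w\varepsilon)^n$. So in $k[w][\varepsilon]/(\varepsilon^{q+1})$
$$(1+w\varepsilon)^n=\sum_{l=0}^qD_l(0,w)\,\varepsilon^l=D_0(0,w).$$
Comparing the coefficients of $\varepsilon^l$ gives
$$\binom nl=0\ \text{ in }k\quad\text{for }1\le l\le q. \tag{5}$$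

**Step 9: what (5) says about $n$.** If $\operatorname{char}k=0$, then $l=1$ gives $n=0$. Let $\operatorname{char}k=p$. If $n=0$ there is nothing to prove, so let $n>0$ and write $n=p^am$ with $p\nmid m$. Modulo $p$ we have $(1+w)^n=(1+w^{p^a})^m$, and the coefficient of $w^{p^a}$ shows that
$$\binom n{p^a}\equiv m\not\equiv0\pmod p,$$
a case of Lucas' theorem. By (5), $p^a$ cannot lie in the range $1\le p^a\le q$. So $p^a>q$, hence $p^a\ge p^s$, and $p^s\mid n$. This proves the first two assertions of Theorem B.

## 7. Every multiple of $p^s$ occurs

**Step 10: an example for each multiple.** It remains to prove the third assertion of Theorem B. Let $\operatorname{char}k=p$ and $i+q\le p^s$, where $p^s$ is the smallest power of $p$ with $p^s>q$. By Step 9 only multiples of $p^s$ can occur. To realize them, let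
$$V_0=k[X,Y]/(X^{p^s},Y^{p^s}).$$
Since $(aX+bY)^{p^s}=a^{p^s}X^{p^s}+b^{p^s}Y^{p^s}$, a linear change of variables maps the ideal $(X^{p^s},Y^{p^s})$ into itself, and so does its inverse. Hence it induces an automorphism of $V_0$, and every $aX+bY$ with $(a,b)\ne0$ acts with the same Jordan type as $X$. The strings $Y^b,XY^b,\dots,X^{p^s-1}Y^b$ for $0\le b<p^s$ show that this type is $p^s$ blocks of length $p^s$.

On $V_0^{\oplus c}$ with $c\ge0$ there are, for each $m\le p^s$, exactly $cp^s$ blocks of length at least $m$. As $i+q\le p^s$, this covers $m=i,\dots,i+q$, and $\dim\operatorname{Ker}Z^{i-1}=(i-1)cp^s$ is constant. So $V_0^{\oplus c}$ satisfies $(H_{i,q})$ with $n=cp^s$.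

For $q=1$ we have $s=1$, and $V_0=kE$ with $E$ of rank $2$. So $(kE)^{\oplus c}$ realizes $n=cp$ in Theorem A, for every $1\le i\le p-1$ and every $c\ge0$; by Theorem A nothing else occurs. $\blacksquare$

## 8. Hypotheses, isolated lengths, and a single non-projective block

**What the proof of Theorem A needs.** The condition $r\ge2$ is needed by Example 5. The absence of blocks of length $i$ is needed: in Example 1 there is a single block of length $i$, and the number of blocks of length greater than $i$ is $1$. On the other hand, constancy of the whole Jordan type is more than we used. It is enough that $\dim\operatorname{Ker}X_\alpha^m$ is constant for $m=i-1,i,i+1$ as $\alpha$ runs over the nonzero vectors of some $2$-dimensional linear subspace of $\mathbb A^r(k)$, and that there are no blocks of length $i$ there. This is $(H_{i,1})$ for two spanning operators $X_\alpha,X_\beta$.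

**Isolated lengths.** Let $r\ge2$, let $M$ have constant Jordan type, and let $2\le i\le p-1$. If there are no blocks of lengths $i-1$ and $i+1$, then the number of blocks of length $i$ is divisible by $p$. Indeed, the number of blocks of length greater than $i-1$ is divisible by $p$, by Theorem A for the length $i-1$. The number of blocks of length greater than $i+1$ is also divisible by $p$: by Theorem A for the length $i+1$ if $i+1\le p-1$, and because it is $0$ if $i+1=p$. As there are no blocks of length $i+1$, the difference is the number of blocks of length $i$.

**One non-projective block.** The following theorem of Benson is recovered: if $r\ge2$ and $M$ has constant Jordan type $[p]^m[j]$ with $1\le j\le p-1$, then $j\in\{1,p-1\}$. Otherwise $2\le j\le p-2$. There are no blocks of length $j-1\ge1$, and $m+1$ blocks of greater length, so $p\mid m+1$. There are no blocks of length $j+1\le p-1$, and $m$ blocks of greater length, so $p\mid m$. This is a contradiction. Both remaining values occur for $r=2$: the trivial module $k$ has type $[1]$, and $\operatorname{rad}kE$ has type $[p]^{p-1}[p-1]$.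

**When the first guess is right.** Let $r\ge2$, let $M$ have constant Jordan type and let $1\le i\le p-1$. If the number of blocks of length greater than $i$ is positive and not divisible by $p$, for instance positive and less than $p$, then blocks of length $i$ do occur; this is Theorem A read backwards. In characteristic $0$ the guess of Section 1 holds without exception. Let $k$ be algebraically closed of characteristic $0$, and take a two-dimensional linear space of pairwise commuting nilpotent matrices whose nonzero members all have the same Jordan type, with largest block of length $\ell$. If some length $i$ with $1\le i<\ell$ were missing, then a spanning pair $X,Y$ would satisfy $(H_{i,1})$ with $n\ge1$ equal to the number of blocks of length greater than $i$, against Theorem B. So every length $1,2,\dots,\ell$ occurs.
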